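# A twisted ladder: the varieties generated by BCK-algebras, pocrims and involutive pocrims are not finitely based

## 1. The algebras $B(J)$ and the twisted ladder $A_L$

We begin with an algebra. It has a commutative product $\cdot$, a second operation $\to$ written as an implication, and a constant $1$. It contains a ladder of elements $s_0,s_1,s_2,\dots$ that can be climbed one rung at a time with the two operations, and each rung carries a bit in $\mathbb Z_2$. From some rung on, a certain product flips the bit.

**Definition (spine).** A *spine* is a nonempty well-ordered set $J$ with two maps $\mathrm{ty}:J\to\mathbb Z_3$ (the *type*) and $\lambda:J\to\{0,1\}$ (the *twist*) such that for all $k\in J$ and $r\in\mathbb Z_3$ some $j\ge k$ has type $r$. We write $k{\uparrow}r$ for the least $j\ge k$ of type $r$, $o_p$ for the least $j\in J$ of type $p$, and $m_p$ for the least $j\in J$ with $\mathrm{ty}(j)\ne p$.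

The example to keep in mind is $J=\mathbb N$ with $\mathrm{ty}(j)=j\bmod 3$. Here $4{\uparrow}0=6$ and $4{\uparrow}1=4$; $o_p=p$ for $p=0,1,2$; $m_0=1$ and $m_1=m_2=0$.

Two conventions hold throughout. Whenever $p,q,r$ occur together in a formula, $\{p,q,r\}=\mathbb Z_3$, so they are three distinct types. The letters $\theta,\theta'$ denote bits in $\mathbb Z_2$.

**Definition (the algebra $B(J)$).** The elements come in ranks $0$ to $4$:

* rank 0: $1$;
* rank 1: $\tau_1$, the elements $a_r$ ($r\in\mathbb Z_3$), and $s_j^\theta$ ($j\in J$);
* rank 2: $\tau_2$, the elements $g_p$ ($p\in\mathbb Z_3$), and $u_j^{p,\theta}$ for $\mathrm{ty}(j)\neq p$;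
* rank 3: $\tau_3$, $e^0$, $e^1$;
* rank 4: $0=:\tau_4$.

We say that $a_r$ has type $r$, and that $s_j^\theta$ has type $\mathrm{ty}(j)$.

The *product* is commutative with neutral element $1$. If two elements of rank $\ge 1$ have rank sum $\ge4$, their product is $0$. Otherwise:

* $a_qa_r=g_p$, and $a_qs_j^\theta=u_j^{p,\theta}$ if $\mathrm{ty}(j)=r$;
* $a_pg_p=e^0$, $\ a_pu_j^{p,\theta}=e^{\theta+\lambda_j}$, and $s_j^\theta g_p=e^{\theta+\lambda_j}$ if $\mathrm{ty}(j)=p$;
* every other product of elements of ranks $k,l\ge1$ with $k+l\le3$ is $\tau_{k+l}$.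

The *relation* $\preceq$ is defined as follows: $x\preceq y$ iff $\mathrm{rank}\,x>\mathrm{rank}\,y$, or both ranks equal some $k$ and one of the following holds:

* $x=y$; or $y=\tau_k$ with $k\ge1$;
* $x=a_r$, $y=s_j^\theta$ with $\mathrm{ty}(j)=r$; or $x=s_j^\theta$, $y=s_i^{\theta'}$ with equal types and $j\ge i$;
* $x=g_p$, $y=u_j^{p,\theta}$; or $x=u_j^{p,\theta}$, $y=u_i^{p,\theta'}$ with $j\ge i$;
* $x=e^\theta$, $y=e^{\theta'}$.

The *implication*: $1\to z=z$, and $y\to z=1$ if $y\preceq z$. If $y\ne1$ and $y\not\preceq z$, let $b,c$ be the ranks of $y,z$; then $b\le c$, and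

* $a_r\to g_p=a_q$; $\ a_r\to u_k^{p,\theta}=s_{k\uparrow q}^{\theta}$; $\ s_j^\theta\to u_k^{p,\theta'}=a_q$ if $\mathrm{ty}(j)=r$ and $j\ge k$;
* $a_p\to e^\theta=u_{m_p}^{p,\theta}$; $\ s_j^\theta\to e^{\theta'}=g_p$ if $\mathrm{ty}(j)=p$;
* $g_p\to e^\theta=s_{o_p}^\theta$; $\ u_j^{p,\theta}\to e^{\theta'}=a_p$;
* in all other cases $y\to z=\tau_{c-b}$ if $z=\tau_c$ (then $c>b$, since $y\not\preceq z$), and $y\to z=\tau_{c-b+1}$ if $z\neq\tau_c$.

The constant $t$ of the algebra is $1$. So far these are only definitions of operations. Here is a way to read them. The index of $g_p$ or $u_j^{p}$ names the missing type: $g_p$ is the product of the two $a$'s whose types are not $p$, and $u_j^{p}$ is the product of the rung $s_j$ with an $a$, the two types again being those other than $p$. A product of three rank-one elements reaches $e^0$ or $e^1$ when the three types are distinct, at most one factor is a rung, and no factor is $\tau_1$. If the rung $s_j^\theta$ occurs, the resulting bit is $\theta+\lambda_j$. Every unsuitable product falls to a $\tau$.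

**Definition (the twisted ladder).** For $L\ge 0$ let $A_L:=B(\mathbb N)$ with $\mathrm{ty}(j)=j\bmod3$ and $\lambda_j=1$ iff $j\ge L$.

Now climb. In $A_L$ put
$$E=(a_0a_1)a_2,\qquad T_0=(a_1a_2)\to E,\qquad T_{j+1}=a_j\to(a_{j+1}T_j),$$
where the indices of $a_0,a_1,a_2$ are read mod 3.

**Lemma 1.** In $A_L$ we have $E=e^0$, $T_j=s_j^0$ for all $j\ge0$, and $(a_{L+1}a_{L+2})T_L=e^1\neq E$.

**Proof.** First, $E=g_2a_2=e^0$. Next, $T_0=g_0\to e^0=s_{o_0}^0=s_0^0$. Suppose $T_j=s_j^0$, and read upper indices and types mod 3. The element $a_{j+1}$ has type $j+1$ and $s_j^0$ has type $j$, so $a_{j+1}T_j=u_j^{j+2,0}$. In the entry $a_r\to u_k^{p,\theta}=s_{k\uparrow q}^\theta$ take $k=j$, $p=j+2$, $r=j$, $q=j+1$. This gives $T_{j+1}=s^0_{j\uparrow(j+1)}=s^0_{j+1}$. Finally $a_{L+1}a_{L+2}=g_L$, and $g_Ls_L^0=e^{0+\lambda_L}=e^1$. $\square$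

For $j<L$ the same last step gives $(a_{j+1}a_{j+2})T_j=g_js_j^0=e^0=E$. The mismatch first shows at rung $L$, and the recursion has then visited every rung before it.

The purpose of $A_L$ is as follows. In the algebras called pocrims, recalled next, the recursion always returns to its starting value: $(a_{j+1}a_{j+2})T_j=E$ for every $j$. So $A_L$ violates an identity of pocrims. We shall also see that few elements cannot detect this. Given any $K$ elements of $A_L$ with $L=2K+5$, some pair of consecutive rungs $i,i+1$ is not touched by them, and $A_L$ can be cut open at that pair and refitted into an algebra that *is* a homomorphic image of a pocrim. Hence no finite set of identities of pocrims implies all the others.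

## 2. Three classes of algebras and the finite basis question

For a class $\mathbf K$ of similar algebras, $\mathbf V(\mathbf K)$ denotes the variety generated by $\mathbf K$: the class of all algebras of that language satisfying every identity that holds in $\mathbf K$. Identities pass to subalgebras, products and homomorphic images. A variety is *finitely based* if it can be axiomatized by finitely many equations.

**Definition (pocrim).** A *pocrim* (partially ordered commutative residuated integral monoid) is an algebra $\langle A;\cdot,\to,t\rangle$ such that $\langle A;\cdot,t\rangle$ is a commutative monoid; $A$ is partially ordered by a relation $\le$ compatible with $\cdot$, i.e. $x\le y$ implies $xz\le yz$; $t$ is the greatest element; and $xy\le z$ iff $x\le y\to z$ (residuation). $\mathbf{POCR}$ is the class of all pocrims.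

Residuation says that $y\to z$ is the greatest $w$ with $wy\le z$. Four consequences are used constantly.

* $y(y\to z)\le z$.
* $x\le y$ iff $x\to y=t$, because $x\le y$ iff $tx\le y$ iff $t\le x\to y$. So the order is recoverable from the operations. Likewise $t\to y=y$.
* $xy\to z=x\to(y\to z)$, because $w\le xy\to z$ iff $wxy\le z$ iff $wx\le y\to z$ iff $w\le x\to(y\to z)$.
* If $u\le v$ then $v\to y\le u\to y$, because $(v\to y)u\le(v\to y)v\le y$.

For an example, take symbols $\omega_n$ ($n\in\mathbb N$) with $\omega_m\omega_n=\omega_{m+n}$, and $\omega_m\le\omega_n$ iff $m\ge n$. The unit and greatest element is $\omega_0$. Since $\omega_k\omega_n\le\omega_m$ iff $k+n\ge m$, the residual is $\omega_n\to\omega_m=\omega_{\max(0,m-n)}$. This pocrim returns in Section 5.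

**Definition (involutive pocrim).** An *involutive pocrim* ($L_0$-algebra) is an algebra $\langle A;\cdot,\to,\neg,t\rangle$ such that $\langle A;\cdot,\to,t\rangle$ is a pocrim, $\neg\neg x=x$, and $x\to\neg y=y\to\neg x$. $\mathbf{IPOC}$ is the class of all involutive pocrims.

For an example, truncate the previous one: take $\omega_0,\dots,\omega_N$ with $\omega_m\omega_n=\omega_{\min(N,m+n)}$ and the same order. For $m\le N$, $\min(N,k+n)\ge m$ iff $k+n\ge m$, so the residuals are as before. With $\neg\omega_n=\omega_{N-n}$ we get $\omega_m\to\neg\omega_n=\omega_{\max(0,N-n-m)}$, which is symmetric in $m,n$.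

**Definition (BCK-algebra).** A *BCK-algebra* is an algebra $\langle A;\to,t\rangle$ that is a $\{\to,t\}$-subreduct of a pocrim, i.e. a $\{\to,t\}$-subalgebra of the $\{\to,t\}$-reduct of some pocrim. Equivalently, it satisfies

* $(x\to y)\to((y\to z)\to(x\to z))=t$;
* $x\to((x\to y)\to y)=t$;
* $x\to x=t$ and $x\to t=t$;
* if $x\to y=t=y\to x$ then $x=y$.

$\mathbf{BCKA}$ is the class of all BCK-algebras. For instance $\{\omega_0,\omega_1\}$ is closed under $\to$ in the first example, so it is a BCK-algebra, although it is not closed under that product.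

The three classes are quasivarieties and, as is known, not varieties, so $\mathbf V(\mathbf{IPOC})$, $\mathbf V(\mathbf{POCR})$ and $\mathbf V(\mathbf{BCKA})$ properly contain them. The question, posed in "On The Variety Generated By Involutive Pocrims" (http://rml.tcs.uj.edu.pl/rml-42/04-raftery.pdf), is which of the three varieties are finitely based. The answer is that none is.

To state the precise result, turn the climb of Section 1 into terms. We use the names $a_0,a_1,a_2$ for variables too, since we shall interpret them by the elements of the same name, and read their indices mod 3. With one more variable $x$, put $y*z:=(y\to(z\to x))\to x$ and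
$$e:=(a_0*a_1)*a_2,\qquad t_0:=(a_1*a_2)\to e,\qquad t_{j+1}:=a_j\to(a_{j+1}*t_j),$$
$$(\varepsilon_L)\qquad (a_{L+1}*a_{L+2})*t_L\;\approx\;(a_0*a_1)*a_2 .$$
This is an identity in $\to$ only, in the four variables $a_0,a_1,a_2,x$. Let $(\sigma_L)$ be the same identity with $\cdot$ in place of $*$ throughout; it has three variables and lies in the language of pocrims. Lemma 1 says exactly that $A_L\not\models\sigma_L$.

**Definition (size).** The *size* of an identity is the number of distinct subterms occurring in its two sides.

For example, $x\to x\approx t$ has size 3 (subterms $x$, $x\to x$, $t$), and $\sigma_0$ has size 8: its subterms are $a_0$, $a_1$, $a_2$, $a_0a_1$, $(a_0a_1)a_2$, $a_1a_2$, $t_0$, $(a_1a_2)t_0$.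

**Theorem 2.** (a) $\mathbf{BCKA}\models\varepsilon_L$ and $\mathbf{POCR}\models\sigma_L$ for all $L\ge0$. (b) For every $K\ge1$ and $L=2K+5$ there is an algebra in the language $\{\cdot,\to,\neg,t\}$ which satisfies all identities of $\mathbf{IPOC}$ of size $\le K$ but satisfies neither $\varepsilon_L$ nor $\sigma_L$.

**Corollary 3.** $\mathbf V(\mathbf{IPOC})$, $\mathbf V(\mathbf{POCR})$ and $\mathbf V(\mathbf{BCKA})$ are not finitely based.

**Proof of Corollary 3 from Theorem 2.** Let $\mathbf V$ be one of the three and suppose $\Sigma$ is a finite basis of $\mathbf V$. Let $K\ge1$ bound the sizes of the members of $\Sigma$, let $L=2K+5$, and let $R$ be the algebra of (b). The $\{\cdot,\to,t\}$-reducts of involutive pocrims are pocrims, and the $\{\to,t\}$-reducts of pocrims are BCK-algebras. So the members of $\Sigma$, in whichever of the three languages, hold in $\mathbf{IPOC}$, and by (b) they hold in $R$. Since $\Sigma$ is a basis, the reduct of $R$ to the language of $\mathbf V$ lies in $\mathbf V$. On the other hand $\mathbf V\models\varepsilon_L$: by (a) this identity holds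 in $\mathbf{BCKA}$, and therefore, as it involves only $\to$, in all pocrims and all involutive pocrims. So $R\models\varepsilon_L$, contradicting (b). $\square$

One algebra $R$ handles all three languages, because $\varepsilon_L$ is written in the smallest language and $R$ lives in the largest.

## 3. Every climb in a pocrim returns to its start

We first verify $\sigma_0$ and $\sigma_1$ by hand in a pocrim. Write $e=a_0a_1a_2$.

For $\sigma_0$: $t_0=a_1a_2\to e$ is the largest $w$ with $wa_1a_2\le e$. So $a_1a_2t_0\le e$, and $a_0\le t_0$ because $a_0$ is such a $w$. Hence $e=a_1a_2a_0\le a_1a_2t_0\le e$.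

For $\sigma_1$: $t_1=a_0\to a_1t_0$. From $a_0\le t_0$ we get $a_1a_0\le a_1t_0$, i.e. $a_1\le t_1$. Then $e=a_2a_0a_1\le a_2a_0t_1\le a_2a_1t_0\le e$.

The pattern is that $t_j$ is at least $a_j$, yet $t_j$ does no better than $a_j$ when multiplied by the other two $a$'s. This carries over to $\varepsilon_L$, with a closure operator in place of the identity map.

**Proof of Theorem 2(a).**

**Step 1: what $*$ means in a pocrim.** A BCK-algebra is a $\{\to,t\}$-subreduct of a pocrim, so it suffices to prove $\varepsilon_L$ in a pocrim. Fix the value of $x$ and put $c(u)=(u\to x)\to x$. Then $y*z=(yz\to x)\to x=c(yz)$.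

The map $c$ is monotone, since it applies the antitone map $u\mapsto u\to x$ twice. From $u(u\to x)\le x$ we get $u\le c(u)$. Also $cc=c$: from $u\le c(u)$ we get $c(u)\to x\le u\to x$, while $u\to x\le((u\to x)\to x)\to x=c(u)\to x$ is an instance of $v\le c(v)$. So $c(u)\to x=u\to x$ and $c(c(u))=c(u)$.

**Step 2: $c$ and products.** We show $c(u)c(v)\le c(uv)$. Since $(uv\to x)uv\le x$, we have $(uv\to x)u\le v\to x$, so $(uv\to x)\,u\,c(v)\le(v\to x)c(v)\le x$. Hence $(uv\to x)c(v)\le u\to x$, and so $(uv\to x)c(v)c(u)\le x$, which says $c(u)c(v)\le c(uv)$. Consequently $c(uv)\le c(c(u)v)\le c(c(u)c(v))\le c(c(uv))=c(uv)$, so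
$$c(c(u)v)=c(uv).\tag{1}$$
By (1), $e=c(c(a_0a_1)a_2)=c(a_0a_1a_2)$. In particular $c(e)=e$.

**Step 3: the invariant.** We claim that $a_j\le t_j$ and $a_{j+1}a_{j+2}t_j\le e$ for all $j\ge0$.

For $j=0$: $a_0c(a_1a_2)\le c(a_0)c(a_1a_2)\le c(a_0a_1a_2)=e$, so $a_0\le c(a_1a_2)\to e=t_0$. Also $a_1a_2t_0\le c(a_1a_2)t_0\le e$.

From $j$ to $j+1$: $t_{j+1}=a_j\to c(a_{j+1}t_j)$. Since $a_ja_{j+1}\le a_{j+1}t_j\le c(a_{j+1}t_j)$, we get $a_{j+1}\le t_{j+1}$. Since $a_{j+3}=a_j$,
$$a_{j+2}a_{j+3}t_{j+1}=a_{j+2}a_jt_{j+1}\le a_{j+2}c(a_{j+1}t_j)\le c(a_{j+2})c(a_{j+1}t_j)\le c(a_{j+2}a_{j+1}t_j)\le c(e)=e .$$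

**Step 4: conclusion.** By (1), the left side of $\varepsilon_L$ is $c(c(a_{L+1}a_{L+2})t_L)=c(a_{L+1}a_{L+2}t_L)$. It is $\le c(e)=e$ by the second part of the invariant. By the first part it is $\ge c(a_{L+1}a_{L+2}a_L)=c(a_0a_1a_2)=e$. For $\sigma_L$ run Steps 3 and 4 with $c$ the identity map and $e=a_0a_1a_2$. $\square$

## 4. Why $A_L$ cannot be embedded piecewise in pocrims

To show that $A_L$ satisfies all *short* identities of pocrims, the natural plan is local embedding. Evaluating an identity of size $\le K$ involves at most $K$ elements of $A_L$, so one would like a pocrim that contains these elements with the operations between them unchanged.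

This stops at once. In $A_L$ we have $e^0\preceq e^1$ and $e^1\preceq e^0$, so
$$e^0\to e^1=1=e^1\to e^0,\qquad e^0\ne e^1 .$$
In a pocrim, $y\to z=t=z\to y$ forces $y\le z\le y$, hence $y=z$. So even the piece $\{1,e^0,e^1\}$ fits into no pocrim. The implication $y\to z=t=z\to y\Rightarrow y=z$ is not an identity, though, and it may fail in *homomorphic images* of pocrims, which still satisfy all identities of pocrims. So the local models should be images of pocrims.

What should such a pocrim $Q$ look like? If $\pi$ maps it onto our algebra and $\pi(y)=e^0$, $\pi(z)=e^1$, then $y\to z$ and $z\to y$ must both be sent to $1$. So the preimage of $1$ must be large. We take it to be $\{\omega_n:n\in\mathbb N\}$ from Section 2, and replace the bit $\theta$ by an integer *height* $h$ with $\theta=h\bmod2$. Multiplication by $\omega_n$ lowers heights by $2n$, which leaves the bit alone. Then $e^0,e^1$ unroll into a chain $(e,h)$, $h\in\mathbb Z$; for any two of its members $y,z$ some $\omega_n$ has $\omega_ny\le z$, so $y\to z$ is some $\omega_n$ and goes to $1$. Elements such as $a_r$, which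 carry no bit, get even heights only.

It remains to place the twist. In the unrolled picture, multiplying $s_j$ by $g_p$ costs $\lambda_j$ units of height. Compatibility of the order then demands, for elements of equal type, that $(a_p,h)\le(s_j,h')$ imply $h\le h'-\lambda_j$, and that $(s_i,h)\le(s_j,h')$ imply $h-\lambda_i\le h'-\lambda_j$. So the order must treat twisted and untwisted rungs differently. The next definition does this with two correction terms, $d$ and $\delta$.

## 5. Seams, cuts, and the pocrim $Q(J)$

**Definition (seam, cut).** A *seam* of a spine $J$ is a partition $J=J^0\cup J^-$ with $J^0$ a nonempty initial segment, such that $\lambda=0$ on $J^0$ and $\lambda$ is nondecreasing on $J$. A *cut* is a seam such that, in addition, for all $k\in J$ and $r\in\mathbb Z_3$, the element $k{\uparrow}r$ lies in the same part as $k$.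

For example, in the spine of $A_L$ with $L\ge3$, the partition $J^0=\{0,\dots,L-1\}$, $J^-=\{L,L+1,\dots\}$ is a seam. It is not a cut, because $(L-1){\uparrow}r=L$ if $r=L\bmod 3$. In a cut whose two parts are both nonempty, no finite number of steps $k\mapsto k{\uparrow}r$ leads from $J^0$ into $J^-$. A spine of order type $\omega+\omega$ with all types cofinal in both copies of $\omega$, and with a twist as required of a seam whose two parts are the two copies, has a cut there; such spines appear in Section 6.

**Proposition 4.** If the spine $J$ has a cut, there are a pocrim $Q=Q(J)$ and a surjective homomorphism $\pi:Q\to B(J)$.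

Given a seam, put $d_j=0$ for $j\in J^0$ and $d_j=2$ for $j\in J^-$. For $j\ge k$ put $\delta_{jk}=\lambda_j$ if $j\in J^-$ and $k\in J^0$, and $\delta_{jk}=0$ otherwise. So $\delta_{jj}=0$.

**Definition ($Q(J)$).** The elements are $\omega_n$ ($n\in\mathbb N$), of rank 0; $\tau_1,\tau_2,\tau_3,\tau_4=0$, of ranks $1,2,3,4$; and the following *regular* elements:

* rank 1: $(a_r,h)$ with $h\in2\mathbb Z$, and $(s_j,h)$ with $h\in\mathbb Z$;
* rank 2: $(g_p,h)$ with $h\in2\mathbb Z$, and $(u_j^p,h)$ with $h\in\mathbb Z$, $\mathrm{ty}(j)\ne p$;
* rank 3: $(e,h)$ with $h\in\mathbb Z$.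

We call $h$ the height; types are as in $B(J)$.

*Product* (commutative): $\omega_m\omega_n=\omega_{m+n}$, $\ \omega_n(\xi,h)=(\xi,h-2n)$, $\ \omega_n\tau_k=\tau_k$. For two factors of rank $\ge1$, rank sum $\ge4$ gives $0$; otherwise

* $(a_q,h)(a_r,h')=(g_p,h+h')$; $\ (a_q,h)(s_j,h')=(u_j^p,h+h')$ if $\mathrm{ty}(j)=r$;
* $(a_p,h)(g_p,h')=(e,h+h')$; $\ (a_p,h)(u_j^p,h')=(e,h+h'-\lambda_j)$; $\ (s_j,h)(g_p,h')=(e,h+h'-\lambda_j)$ if $\mathrm{ty}(j)=p$;
* all other products of ranks $k,l\ge1$ with $k+l\le3$ are $\tau_{k+l}$.

Heights of $a$'s and $g$'s stay even, and $\mathrm{rank}(xy)=\min(4,\mathrm{rank}\,x+\mathrm{rank}\,y)$.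

*Order:* $x\le y$ iff $\mathrm{rank}\,x>\mathrm{rank}\,y$, or the ranks are equal and one of:

* $x=\omega_m$, $y=\omega_n$, $m\ge n$; or $y=\tau_k$, $k=\mathrm{rank}\,x\ge1$;
* $x=(\xi,h)$, $y=(\xi,h')$, $h\le h'$, with $\xi\in\{a_r,g_p,e\}$;
* $(a_r,h)\le(s_j,h')$ when $\mathrm{ty}(j)=r$ and $h\le h'-d_j$; $\ (g_p,h)\le(u_j^p,h')$ when $h\le h'-d_j$;
* $(s_j,h)\le(s_k,h')$ when the types are equal, $j\ge k$ and $h\le h'+\delta_{jk}$; $\ (u_j^p,h)\le(u_k^p,h')$ when $j\ge k$ and $h\le h'+\delta_{jk}$.

Note that $\tau_k$ lies below no regular element of rank $k$; that $\tau_k$ is the greatest among the elements of rank $\ge k$, for $k\ge1$; and that the order among regular elements of equal rank is unchanged by a common shift of heights by an even number.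

**Step 1: four inequalities.** This step collects the arithmetic of $d,\delta,\lambda$. It uses only that we have a seam:
$$\delta_{jk}+\delta_{kl}\le\delta_{jl}\qquad(j\ge k\ge l),\tag{2}$$
$$d_k+\delta_{jk}\le d_j\qquad(j\ge k),\tag{3}$$
$$\lambda_j\le d_j,\tag{4}$$
$$\delta_{ij}+\lambda_j\le\lambda_i\qquad(i\ge j).\tag{5}$$

For (2): if all three indices lie in one part, it reads $0\le0$. If $j,k\in J^-$ and $l\in J^0$, it reads $0+\lambda_k\le\lambda_j$, true because $\lambda$ is nondecreasing. If $j\in J^-$ and $k,l\in J^0$, it reads $\lambda_j+0\le\lambda_j$. For (3): if $j,k$ lie in one part, both sides are equal; if $j\in J^-$ and $k\in J^0$, it reads $0+\lambda_j\le2$. For (4): on $J^0$ both sides are $0$; on $J^-$, $\lambda_j\le1\le2$. For (5): in one part it reads $\lambda_j\le\lambda_i$; for $i\in J^-$, $j\in J^0$ it reads $\lambda_i+0\le\lambda_i$.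

**Step 2: $\le$ is a partial order with greatest element $\omega_0$.** The step prepares the order axioms; again only a seam is needed.

Reflexivity holds since $\delta_{jj}=0$.

Antisymmetry: let $x\le y\le x$. The ranks are equal. If $x,y$ are $\omega$'s, the claim is clear. If one of them is $\tau_k$, so is the other, since $\tau_k$ is not below any regular element of rank $k$. Let both be regular. Nothing of kind $s$ (resp. $u$) lies below an $a$ (resp. $g$) of the same rank, so both have the same kind of first component. For $s_j,s_k$, or for $u_j^p$ and $u_k^p$ (the upper indices agree by the definition of $\le$), we get $j\ge k\ge j$. So in all cases the first components agree, and since $\delta_{jj}=0$ the heights agree.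

Transitivity: let $x\le y\le z$. The ranks do not increase along the chain. If they drop somewhere, $\mathrm{rank}\,x>\mathrm{rank}\,z$ and $x\le z$. Let all ranks be equal. For $\omega$'s the claim is clear. If one of $x,y,z$ is $\tau_k$, then every later member of the chain is $\tau_k$, so $z=\tau_k$ and $x\le z$. Let all be regular. A chain whose first components have the same kind $a$, $g$ or $e$ is a chain of heights. A chain $a,a,s$ or $g,g,u$ combines $h\le h'$ and $h'\le h''-d_j$ to $h\le h''-d_j$. A chain $s_j,s_k,s_l$ or $u_j^p,u_k^p,u_l^p$ gives $h\le h''+\delta_{jk}+\delta_{kl}\le h''+\delta_{jl}$ by (2). A chain $a,s_j,s_k$ or $g,u_j,u_k$ gives $h\le h'-d_j\le h''+\delta_{jk}-d_j\le h''-d_k$ by (3). No other kinds of chains occur, since nothing of kind $s$ or $u$ lies below an $a$ or a $g$ of its rank.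

The greatest element is $\omega_0$: it is greatest among the $\omega_n$, and everything else has larger rank.

**Step 3: $Q$ is a commutative monoid with unit $\omega_0$.** Here we check associativity; no property of $d,\delta,\lambda$ is needed.

First, $(\omega_nx)y=\omega_n(xy)$ for all $x,y$. If $x$ or $y$ has rank 0, this follows from $\omega_m\omega_n=\omega_{m+n}$, $\omega_n(\xi,h)=(\xi,h-2n)$, $\omega_n\tau_k=\tau_k$. If both have rank $\ge1$, then whether $xy$ is regular, and its first component, depends on $x,y$ only up to heights. If $xy$ is regular, its height is the sum of the heights of $x,y$ plus a constant not depending on the heights, so lowering $x$ by $2n$ lowers $xy$ by $2n$. If $xy$ is not regular, it is some $\tau_k$, and $\omega_n\tau_k=\tau_k$. By commutativity, associativity follows whenever some factor has rank 0.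

If all three factors have rank $\ge1$ and not all have rank 1, the rank sum is $\ge4$, and both bracketings are $0$.

Let $x,y,z$ have rank 1. We claim: if $x,y,z$ are regular of three distinct types and at most one of them is an $(s_j,h)$, then $(xy)z=(e,H-\lambda)$, where $H$ is the sum of the heights, $\lambda=\lambda_j$ if $(s_j,h)$ occurs and $\lambda=0$ otherwise; in all other cases $(xy)z=\tau_3$. Indeed:

* If $xy$ has first component $g_p$, then $x,y$ have first components $a_q,a_r$, and $(xy)z$ is regular iff $z$ is an $a_p$ or an $s_j$ of type $p$.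
* If $xy$ has first component $u_j^p$, then $x,y$ have first components $a_q,s_j$ with $\mathrm{ty}(j)=r$, and $(xy)z$ is regular iff $z$ is an $a_p$.
* If $xy=\tau_2$, then $(xy)z=\tau_3$. The triple is then not of the described form, because any two members of such a triple have distinct types and are not both $s$'s, so their product is regular.

In the first two cases the product tables give the claimed values. The description is symmetric in $x,y,z$, so with commutativity $(xy)z=(yz)x=x(yz)$.

**Step 4: compatibility.** We show that $x\le y$ implies $xz\le yz$; again a seam suffices.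

If $\mathrm{rank}\,x>\mathrm{rank}\,y$, then $\mathrm{rank}(xz)>\mathrm{rank}(yz)$ or $xz=yz=0$. Let the ranks be equal. If they are $0$, say $x=\omega_m$, $y=\omega_n$, $m\ge n$, then $xz\le yz$ by the formulas for $\omega_nz$. If $\mathrm{rank}\,z=0$, use invariance of the order under even shifts and $\omega_n\tau_k=\tau_k$.

Let $x,y$ have rank $k\ge1$ and $z$ rank $l\ge1$. If $k+l\ge4$, both products are $0$. Let $k+l\le3$. If $yz=\tau_{k+l}$ we are done. Otherwise $y$ and $z$ are regular, and so is $x$, since $\tau_k\not\le y$. If $y$ has first component $a_r$ or $g_p$, then $x$ has the same first component and at most the same height. So $xz$ and $yz$ have the same first component, and the height of $xz$ is at most that of $yz$; since $\delta_{jj}=0$, $xz\le yz$. The remaining cases with $yz$ regular are these.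

* $y=(s_j,h')$ of type $r$, $z=(a_q,\ell)$, $yz=(u_j^p,h'+\ell)$. For $x=(a_r,h)$ we have $xz=(g_p,h+\ell)$, and both $x\le y$ and $xz\le yz$ say $h\le h'-d_j$. For $x=(s_i,h)$ we have $xz=(u_i^p,h+\ell)$, and both say $i\ge j$ and $h\le h'+\delta_{ij}$, the types being equal.
* $y=(s_j,h')$ of type $p$, $z=(g_p,\ell)$, $yz=(e,h'+\ell-\lambda_j)$. For $x=(a_p,h)$ we need $h\le h'-\lambda_j$, which follows from $h\le h'-d_j$ and (4). For $x=(s_i,h)$ with $i\ge j$ we need $h-\lambda_i\le h'-\lambda_j$, which follows from $h\le h'+\delta_{ij}$ and (5).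
* $y=(u_j^p,h')$, $z=(a_p,\ell)$, $yz=(e,h'+\ell-\lambda_j)$. For $x=(g_p,h)$ we need $h\le h'-\lambda_j$, and for $x=(u_i^p,h)$ with $i\ge j$ we need $h-\lambda_i\le h'-\lambda_j$. These follow from (4) and (5) as before.

**Where a mere seam fails.** So far every seam would do, in particular the seam of $\mathbb N$ at $L\geq 3$. If residuation and the homomorphism also worked there, $A_L$ would be an image of a pocrim and would satisfy $\sigma_L$, against Lemma 1. So something must break, and we can see what. Take $k=L-1$, let $r$ be its type and $q$ the type of $L$, and look for the residual of $z=(u_{k}^p,0)$ by $y=(a_r,0)$. The $w$ of rank 1 with $wy\le z$ are the $(a_q,l)$ with $l\le -d_k=0$, and the $(s_j,l)$ with $\mathrm{ty}(j)=q$, $j\ge L$ and $l\le\delta_{jk}=\lambda_j=1$. Among these, $(s_L,1)$ is maximal, and so is $(a_q,0)$: for the latter to lie below $(s_j,l)$ with $j\ge L$ we would need $0\le l-2$. There are two maximal elements, so no residual. This is precisely the step $T_{L-1}\mapsto T_L$ of the climb, and it steps from $J^0$ into $J^-$. On $\mathbb N$ every seam with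 $J^-\ne\emptyset$ has such a step, since the last element of $J^0$ is followed immediately by the first of $J^-$. The cure is to change $J$ so that steps never cross, which is the extra condition on a cut. *From here on, the seam is a cut.*

**Step 5: what the cut condition gives.** This step records the two facts that residuation needs. First, let $k\in J$ and $j_0=k{\uparrow}q$. Since $j_0$ and $k$ lie in the same part,
$$d_{j_0}=d_k,\qquad\delta_{j_0k}=0,\qquad\delta_{jj_0}=\delta_{jk}\ \text{ for all } j\ge j_0 .\tag{6}$$
Second, $\min J\in J^0$, as $J^0$ is a nonempty initial segment. Now $o_p=(\min J){\uparrow}p$, and $m_p$ is the smaller of $o_q,o_r$, so all $o_p$ and $m_p$ lie in $J^0$. Hence for $v=o_p$ or $v=m_p$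
$$d_v=\lambda_v=0,\qquad\delta_{jv}=\lambda_j\ \text{ for all } j\ge v,\tag{7}$$
the last because for $j\in J^-$ it is the definition of $\delta$, and for $j\in J^0$ both sides are $0$.

**Step 6: residuation.** We show that $\{w:wy\le z\}$ has a maximum, called $y\to z$. By compatibility the set is a down-set, so this gives $wy\le z$ iff $w\le y\to z$.

*$y=\omega_n$.* For $z=\omega_m$ the maximum is $\omega_{\max(0,m-n)}$: all $w$ of rank $\ge1$ qualify, and $\omega_l$ qualifies iff $l+n\ge m$. For $z=(\xi,h)$ it is $(\xi,h+2n)$, by shift invariance. For $z=\tau_c$ it is $\tau_c$, since $w$ qualifies iff $\mathrm{rank}\,w\ge c$.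

*$y\le z$.* The maximum is $\omega_0$, since $\omega_0y=y\le z$.

*$y\not\le z$, $\mathrm{rank}\,y=b\ge1$, $\mathrm{rank}\,z=c$.* Then $c\ge b$.

If $z=\tau_c$, then $c>b$, and $wy\le z$ iff $\mathrm{rank}(wy)\ge c$ iff $\mathrm{rank}\,w\ge c-b$. The maximum is $\tau_{c-b}$.

Let $z\ne\tau_c$. Then $c\le3$ and $z$ is regular. Every $w$ of rank $\ge c-b+1$ satisfies $wy\le z$, because $\mathrm{rank}(wy)>c$, and no $w$ of rank $<c-b$ does. Let
$$W=\{w:\mathrm{rank}\,w=c-b,\ wy\le z\}.$$
If $W=\emptyset$, the maximum is $\tau_{c-b+1}$. If $W$ has a maximum, that is the maximum of the whole set. So we must show that $W$ is empty or has a maximum. If $y=\tau_b$, then $wy=\tau_c\not\le z$ for all $w$ of rank $c-b$, so $W=\emptyset$. Let $y$ be regular. If $c>b$, then $\tau_{c-b}\,y=\tau_c$, so $\tau_{c-b}\notin W$, and only regular $w$ with $wy$ regular matter.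

*Case $c=b$.* $W=\{\omega_n:\omega_ny\le z\}$. If nonempty, its maximum is $\omega_n$ with $n$ least.

*Case $b=1$, $c=2$.* Let $z$ have first component $g_p$ or $u_k^p$. The regular elements of rank 2 below $z$ have first component $g_p$ or some $u_j^p$ with this same $p$. No product with a factor of type $p$ has such a first component, so $W=\emptyset$ if $y$ has type $p$. Otherwise let $y$ have type $r$.

* $y=(a_r,h)$, $z=(g_p,m)$: $W=\{(a_q,l):l\le m-h\}$, with maximum $(a_q,m-h)$; here $m-h$ is even.
* $y=(a_r,h)$, $z=(u_k^p,m)$: $W=\{(a_q,l):l\le m-h-d_k\}\cup\{(s_j,l):\mathrm{ty}(j)=q,\ j\ge k,\ l\le m-h+\delta_{jk}\}$. Let $j_0=k{\uparrow}q$. By (6), $(s_{j_0},m-h)\in W$. By (6) again, $l\le m-h-d_k=m-h-d_{j_0}$ says $(a_q,l)\le(s_{j_0},m-h)$. Every $j\ge k$ of type $q$ is $\ge j_0$, and $l\le m-h+\delta_{jk}=m-h+\delta_{jj_0}$ says $(s_j,l)\le(s_{j_0},m-h)$. So the maximum is $(s_{j_0},m-h)$.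
* $y=(s_j,h)$, $z=(g_p,m)$: a regular product $wy$ with upper index $p$ has first component $u_j^p$, which is not $\le z$. So $W=\emptyset$.
* $y=(s_j,h)$, $z=(u_k^p,m)$: $W=\emptyset$ unless $j\ge k$. If $j\ge k$, then $W=\{(a_q,l):l\le m-h+\delta_{jk}\}$, whose maximum is $(a_q,l)$ with $l$ the largest even integer $\le m-h+\delta_{jk}$.

*Case $b=2$, $c=3$, $z=(e,m)$.*

* $y=(g_p,h)$: $W=\{(a_p,l):l\le m-h\}\cup\{(s_j,l):\mathrm{ty}(j)=p,\ l\le m-h+\lambda_j\}$. By (7) with $v=o_p$: $(s_{o_p},m-h)\in W$ as $\lambda_{o_p}=0$; $(a_p,l)\le(s_{o_p},m-h)$ iff $l\le m-h$; and, every $j$ of type $p$ being $\ge o_p$, $(s_j,l)\le(s_{o_p},m-h)$ iff $l\le m-h+\lambda_j$. So the maximum is $(s_{o_p},m-h)$.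
* $y=(u_j^p,h)$: $W=\{(a_p,l):l\le m-h+\lambda_j\}$, since an $s$ times a $u$ is $\tau_3$. The maximum has first component $a_p$ and the largest even height allowed.

*Case $b=1$, $c=3$, $z=(e,m)$.*

* $y=(a_p,h)$: $W=\{(g_p,l):l\le m-h\}\cup\{(u_j^p,l):\mathrm{ty}(j)\ne p,\ l\le m-h+\lambda_j\}$. Every $j$ with $\mathrm{ty}(j)\neq p$ is $\ge m_p$. By (7) with $v=m_p$, exactly as for $o_p$, the maximum is $(u_{m_p}^p,m-h)$.
* $y=(s_j,h)$ of type $p$: $W=\{(g_p,l):l\le m-h+\lambda_j\}$, whose maximum has first component $g_p$ and the largest even height allowed.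

So $Q$ is a pocrim.

**Step 7: the homomorphism.** We now forget everything about heights except parity. Let $\pi(\omega_n)=1$, $\pi(\tau_k)=\tau_k$, $\pi(a_r,h)=a_r$, $\pi(g_p,h)=g_p$, and let $\pi$ send $(s_j,h),(u_j^p,h),(e,h)$ to $s_j^\theta,u_j^{p,\theta},e^\theta$ with $\theta=h\bmod2$. Then $\pi$ is onto, preserves rank, and $\pi(\omega_0)=1$.

*Products.* Since $\omega_n$ changes heights by an even number, $\pi(\omega_nx)=\pi(x)=1\cdot\pi(x)$. For ranks $\ge1$ the tables correspond: heights of $a$'s and $g$'s are even, so they do not affect parities (in particular $(a_p,h)(g_p,h')$ goes to $e^0$), and $-\lambda_j\equiv\lambda_j$ mod 2.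

*Implication with $\mathrm{rank}\,y=0$.* For $y=\omega_n$, $z=\omega_m$ both $\pi(y\to z)$ and $\pi(y)\to\pi(z)$ are $1$. For $y=\omega_n$ and $\mathrm{rank}\,z\ge1$, Step 6 gives $\pi(\omega_n\to z)=\pi(z)=1\to\pi(z)$, as $z$ is shifted by the even number $2n$ or unchanged.

*Implication with $\mathrm{rank}\,y\ge1$: the value $1$.* By Step 6, $y\to z$ has rank 0 iff $\mathrm{rank}\,y>\mathrm{rank}\,z$, or the ranks are equal and $\omega_ny\le z$ for some $n$. Every height condition in the definition of $\le$ is an upper bound on the height of the left element, so it holds once $y$ is replaced by $\omega_ny$ with $n$ large. So "$\omega_ny\le z$ for some $n$" is the definition of $\le$ with the height conditions erased. This is the definition of $\pi(y)\preceq\pi(z)$, line by line: erasing heights makes $(s_j,h)$ comparable to $(s_k,h')$ whenever the types agree and $j\ge k$, whatever the bits, similarly for $u$, and makes all $(e,h)$ mutually comparable. Hence $y\to z$ has rank 0 iff $\pi(y)\preceq\pi(z)$, and then $\pi(y\to z)=1=\pi(y)\to\pi(z)$.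

*The other values.* If $b=c$, then $W=\emptyset$ and $z\ne\tau_c$, and both sides are $\tau_1$. If $b<c$, the residuals of Step 6 project to the table of Section 1:

* $a_r\to g_p$ gives $(a_q,m-h)\mapsto a_q$;
* $a_r\to u_k^p$ gives $(s_{k\uparrow q},m-h)\mapsto s_{k\uparrow q}^{m\bmod2}$, since $h$ is the height of an $a$, hence even;
* $g_p\to e$ gives $(s_{o_p},m-h)\mapsto s_{o_p}^{m\bmod2}$, and $a_p\to e$ gives $(u_{m_p}^p,m-h)\mapsto u_{m_p}^{p,\,m\bmod2}$, again since $h$ is even;
* $s_j\to u_k^p$ with $j\ge k$, $u_j^p\to e$, and $s_j\to e$ project to $a_q$, $a_p$, $g_p$ (rounding to an even height has erased the bit);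
* all others are $\tau_{c-b}$ for $z=\tau_c$, and $\tau_{c-b+1}$ for $z\ne\tau_c$ and $W=\emptyset$.

This proves Proposition 4. $\square$

## 6. Splicing infinitely many rungs into $\mathbb N$

An element of $A_L$ *has index $j$* if it is some $s_j^\theta$ or $u_j^{p,\theta}$. Each element has at most one index. For $3\le i\le L-2$ we remove the rungs $i,i+1$ and insert an infinite supply of untwisted rungs in their place. Let
$$J_i=J^0\cup J^-,\qquad J^0=\{0,\dots,i-1\}\cup\{j':j\ge i\},\qquad J^-=\{j:j\ge i+2\},$$
where the $j'$ are new symbols, ordered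
$$0<1<\dots<i-1<i'<(i+1)'<\cdots\;<\;i+2<i+3<\cdots$$
(order type $\omega+\omega$). Put $\mathrm{ty}(j)=\mathrm{ty}(j')=j\bmod3$, $\lambda_{j'}=0$, and $\lambda_j=1$ iff $j\ge L$.

This is a spine with a cut. All types occur cofinally in both parts, so every $k{\uparrow}r$ exists and lies in the same part as $k$. As $i-1<L$, $\lambda=0$ on $J^0$; and $\lambda$ is nondecreasing on $J_i$. Put $B_i:=B(J_i)$. By Proposition 4, $B_i$ is a homomorphic image of the pocrim $Q(J_i)$.

Let $D_i\subseteq A_L$ be the set of elements having neither index $i$ nor index $i+1$. Since $\mathbb N\setminus\{i,i+1\}\subseteq J_i$, we may regard $D_i$ as a subset of $B_i$.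

**Lemma 5.** If $y,z\in D_i$ and the value of $y\cdot z$ (resp. $y\to z$) in $A_L$ lies in $D_i$, then it equals the value in $B_i$.

**Proof.** On the indices $j\in\mathbb N\setminus\{i,i+1\}$ the order, $\lambda$ and $\mathrm{ty}$ are the same in $\mathbb N$ and in $J_i$. Hence products of elements of $D_i$, and the relation $\preceq$ on $D_i$, are the same in $A_L$ and $B_i$. Since $i\ge3$, the indices $o_p,m_p$ lie in $\{0,1,2\}$ and are the same in both. So among the entries for $\to$ only
$$a_r\to u_k^{p,\theta}=s^\theta_{k\uparrow q}$$
needs checking, because only there is a new index computed from $k$. If $k\ge i+2$, then $k{\uparrow}q$ is the same in $\mathbb N$ and $J_i$. If $k\le i-1$, then in $\mathbb N$ we have $k{\uparrow}q\le k+2\le i+1$. Either $k{\uparrow}q\le i-1$, and then it is the same in $J_i$; or it is $i$ or $i+1$, and then the value in $A_L$ is not in $D_i$, contrary to assumption. $\square$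

The lemma needs *two* missing rungs. Let $\mathrm{ty}(i-1)=r$, $q=\mathrm{ty}(i+1)$, and let $p$ be the third type, that is, $p=\mathrm{ty}(i)$. In $A_L$, $a_r\to u_{i-1}^{p,\theta}=s_{i+1}^\theta$. This step jumps over rung $i$, so avoiding index $i$ alone would not keep computations from crossing the gap.

## 7. Rotation, and the proof of Theorem 2(b)

Two tasks remain: adding $\neg$, and passing from $\sigma_L$ to $\varepsilon_L$. One construction does both.

**Definition (rotation).** For an algebra $P=\langle P;\cdot,\to,1\rangle$ with commutative product, let $R(P)=P\cup P'$, where $P'=\{x':x\in P\}$ is a disjoint copy of $P$. The operations of $P$ are kept on $P$, $t=1$, $\neg x=x'$, $\neg x'=x$, and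
$$x\cdot y'=y'\cdot x=(x\to y)',\quad x'\cdot y'=1',\quad x\to y'=(x\cdot y)',\quad x'\to y=1,\quad x'\to y'=y\to x .$$

For the one-element pocrim $P=\{1\}$, $R(P)=\{1,1'\}$ with $1\cdot 1'=(1\to1)'=1'$ and $1\to1'=1'$: the two-element Boolean algebra. For $P=\{1,0\}$, the two-element pocrim with $0\cdot0=0$ and $0<1$, $R(P)$ has four elements, with for example $0\cdot0'=(0\to0)'=1'$ and $0'\to0'=0\to0=1$; in the order of the next proof they form the chain $1'<0'<0<1$.

**Lemma 6.** If $P$ is a pocrim, $R(P)$ is an involutive pocrim. If $\pi:P\to P_1$ is a surjective homomorphism, so is $R(\pi):R(P)\to R(P_1)$, $x\mapsto\pi(x)$, $x'\mapsto\pi(x)'$.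

**Proof.** The second statement holds because each operation of $R(P)$ is given by the same expressions in the operations of $P$ as the corresponding operation of $R(P_1)$ in those of $P_1$. For the first, let $P$ be a pocrim.

**Step 1: monoid.** Commutativity is clear, and $1\cdot y'=(1\to y)'=y'$. Associativity with one primed factor: $(xy)z'=(xy\to z)'=(x\to(y\to z))'=x(y\to z)'=x(yz')$. Other positions of the primed factor follow by commutativity; e.g. $(xz')y=(yx)z'=(xy)z'=x(yz')=x(z'y)$. Now let two or three factors be primed. A product with a primed factor is primed, the product of two primed elements is $1'$, and $1'\cdot x=(x\to1)'=1'$, $1'\cdot x'=1'$. So both bracketings are $1'$.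

**Step 2: order and residuation.** Let $P$ keep its order; put $x'\le y$ always, $x\le y'$ never, and $x'\le y'$ iff $y\le x$. This is $P$ placed above its own dual, a partial order with greatest element $1$. We claim that for all $\alpha,\beta,\gamma\in R(P)$
$$\alpha\le\gamma\iff\alpha\cdot\neg\gamma=1',\qquad\qquad\beta\to\gamma=\neg(\beta\cdot\neg\gamma).\tag{8}$$
For the first: $x\cdot y'=(x\to y)'$ is $1'$ iff $x\le y$; $x\cdot\neg y'=xy\in P$ is never $1'$; $x'\cdot y'=1'$ always; $x'\cdot\neg y'=x'y=(y\to x)'$ is $1'$ iff $y\le x$. For the second: $\neg(x\cdot y')=x\to y$; $\neg(x\cdot\neg y')=(xy)'=x\to y'$; $\neg(x'\cdot y')=1=x'\to y$; $\neg(x'\cdot\neg y')=y\to x=x'\to y'$.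

By (8) and associativity, $\alpha\beta\le\gamma$ iff $\alpha\beta\neg\gamma=1'$ iff $\alpha\le\neg(\beta\neg\gamma)=\beta\to\gamma$. Compatibility follows: if $\alpha\le\beta$, then $\alpha\le\beta\le\gamma\to\beta\gamma$, so $\alpha\gamma\le\beta\gamma$.

**Step 3: involution.** $\neg\neg\alpha=\alpha$, and by (8) $\alpha\to\neg\beta=\neg(\alpha\beta)=\beta\to\neg\alpha$. $\square$

**Proof of Theorem 2(b).** Let $K\ge1$, $L=2K+5$, $A=A_L$ and $R:=R(A)$. (The rotation needs only a commutative product, so $R$ is defined although $A$ is not a pocrim.)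

**Step 1: $R$ satisfies every identity $\phi\approx\psi$ of $\mathbf{IPOC}$ of size $\le K$.** Here we find the untouched pair of rungs and move the computation into an image of an involutive pocrim.

Fix an assignment into $R$ of the variables occurring in $\phi,\psi$. Let $F$ be the set of values of all subterms of $\phi,\psi$, and let $|F|=\{x\in A:x\in F\text{ or }x'\in F\}$ be the set of underlying elements. It has at most $K$ elements. The $K+1$ pairs $\{i,i+1\}$ with $i=3,5,\dots,2K+3$ are disjoint and satisfy $3\le i\le L-2$. Since every element has at most one index, each element of $|F|$ meets at most one of these pairs. So for some such $i$ no element of $|F|$ has index $i$ or $i+1$. Then $|F|\subseteq D_i$ and $F\subseteq R(B_i)$.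

We claim that each operation of $R(A)$ whose arguments and value lie in $F$ has the same value in $R(B_i)$. The operations $t$, $\neg$, $x'\cdot y'=1'$ and $x'\to y=1$ do not involve the underlying operations. Each of the others applies one operation $\cdot$ or $\to$ of the underlying algebra to the underlying elements of the arguments; these and the underlying element of the value lie in $|F|\subseteq D_i$, so Lemma 5 applies. For instance, if $x\cdot y'=(x\to y)'$ lies in $F$, then $x\to y\in D_i$, and it is the same in $A$ and $B_i$.

By induction on subterms, $\phi$ and $\psi$ have the same values in $R(B_i)$ as in $R(A)$ under this assignment. By Proposition 4 and Lemma 6, $R(B_i)$ is a homomorphic image of the involutive pocrim $R(Q(J_i))$. So it satisfies $\phi\approx\psi$, and the two values are equal.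

**Step 2: $R\not\models\sigma_L$.** $A$ is a $\{\cdot,\to,t\}$-subalgebra of $R$, and $A\not\models\sigma_L$ by Lemma 1.

**Step 3: $R\not\models\varepsilon_L$.** Interpret $x$ by $1'$ and each variable $a_r$ by the element $a_r$. For $y,z\in A$: $z\to1'=(z\cdot1)'=z'$, then $y\to z'=(yz)'$, and $(yz)'\to1'=1\to yz=yz$. So $y*z$ evaluates to $yz$. Hence both sides of $\varepsilon_L$ evaluate as the sides of $\sigma_L$ do in Lemma 1, to $e^1\ne e^0$. $\square$

With Theorem 2(a), proved in Section 3, this completes the proof of Theorem 2, and so of Corollary 3.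

## 8. Bounded size, larger languages, smaller generating classes

The proof never used that a basis is finite, only that the sizes of its members are bounded. It is also indifferent to the exact variety. The next two theorems, not needed for Corollary 3, record this.

**Theorem 7.** Let $\{\to,t\}\subseteq\mathcal L\subseteq\{\cdot,\to,\neg,t,0\}$ (with $0:=\neg t$). Let $\mathbf V$ be any variety of $\mathcal L$-algebras that contains the $\mathcal L$-reducts of all involutive pocrims and satisfies all $\{\to,t\}$-identities of $\mathbf{BCKA}$. Then $\mathbf V$ has no basis consisting of identities of bounded size; in particular it is not finitely based. Moreover, no set of identities of $\mathbf V$ of bounded size implies all four-variable $\{\to\}$-identities of $\mathbf{BCKA}$. If $\cdot\in\mathcal L$, no set of identities of $\mathbf V$ of bounded size implies all three-variable $\{\cdot,\to\}$-identities of $\mathbf{POCR}$.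

**Proof.** Let $\Sigma$ be a set of identities of $\mathbf V$ of size $\le K$, $K\ge1$, and put $L=2K+5$. The members of $\Sigma$ hold in $\mathbf{IPOC}$. Step 1 of the proof of Theorem 2(b) applies to them. The constant $0$, if present, is harmless: its value in $R(A_L)$ is $1'$, whose underlying element $1$ has no index, and it is interpreted by $1'$ in $R(B_i)$ too. So $\Sigma$ holds in $R(A_L)$, which fails $\varepsilon_L$ and $\sigma_L$. By Theorem 2(a), $\varepsilon_L$ is a four-variable $\{\to\}$-identity of $\mathbf{BCKA}$ and $\sigma_L$ is a three-variable $\{\cdot,\to\}$-identity of $\mathbf{POCR}$. This gives the last two claims. If $\Sigma$ were a basis of $\mathbf V$, the $\mathcal L$-reduct of $R(A_L)$ would lie in $\mathbf V$, contradicting $\mathbf V\models\varepsilon_L$. $\square$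

**Theorem 8.** Let $Q_{i,L}=Q(J_i)$ for $3\le i\le L-2$, with $J_i$ formed for $L$. For every class $\mathbf K$ with $\{Q_{i,L}\}_{i,L}\subseteq\mathbf K\subseteq\mathbf{POCR}$, or $\{R(Q_{i,L})\}_{i,L}\subseteq\mathbf K\subseteq\mathbf{IPOC}$, or $\{\{\to,t\}\text{-reducts of }R(Q_{i,L})\}_{i,L}\subseteq\mathbf K\subseteq\mathbf{BCKA}$, the variety $\mathbf V(\mathbf K)$ has no basis of identities of bounded size; in particular it is not finitely based.

**Proof.** Suppose $\Sigma$ is a basis of $\mathbf V(\mathbf K)$ consisting of identities of size $\le K$, $K\ge1$, and let $L=2K+5$. By Proposition 4 and Lemma 6, in the three cases $B_i$, $R(B_i)$, or the $\{\to,t\}$-reduct of $R(B_i)$, respectively, lies in $\mathbf V(\mathbf K)$ for all $3\le i\le L-2$, and so satisfies $\Sigma$.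

Now repeat Step 1 of the proof of Theorem 2(b). In the second and third cases it transfers $\Sigma$ from the $R(B_i)$, or their reducts, to $R(A_L)$, or its reduct. In the first case apply it directly to $A_L$ and $B_i$: the set $F$ of values of subterms has at most $K$ elements, so some pair $\{i,i+1\}$ with $i\in\{3,5,\dots,2K+3\}$ is avoided, $F\subseteq D_i$, and by Lemma 5 both sides of the identity have the same values in $B_i$ as in $A_L$. So $\Sigma$ holds in $A_L$, $R(A_L)$, or the reduct of $R(A_L)$, respectively, and these algebras lie in $\mathbf V(\mathbf K)$. But they fail $\sigma_L$, $\sigma_L$, $\varepsilon_L$, respectively, by Lemma 1 and Steps 2 and 3 of that proof, whereas these are identities of $\mathbf K$ by Theorem 2(a). This is a contradiction. $\square$
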